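# Infinity harmonic functions that are $C^2$ away from one point

## 1. Gradients of constant length

Throughout, $n\ge 2$ and $\Omega=\mathbb R^n\setminus\{0\}$, which is connected because $n\ge2$. We call a function linear if it has the form $p\cdot x+c$ with $p\in\mathbb R^n$, $c\in\mathbb R$, and a cone (centered at $0$) if it has the form $a+b|x|$ with $a,b\in\mathbb R$. Both kinds of function have a gradient of constant length on $\Omega$. We begin with the converse.

**Proposition 1.** Let $u\in C^2(\Omega)$ with $|Du|\equiv\Lambda>0$ in $\Omega$. Then on $\Omega$ the function $u$ is linear or a cone.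

The proof follows the curves along which $u$ grows as fast as it can, and rests on the following rigidity statement.

**Lemma 2.** Let $v:\mathbb R^n\to\mathbb R$ be $\Lambda$-Lipschitz, $\Lambda>0$, let $I$ be an interval and let $\gamma:I\to\mathbb R^n$ be $1$-Lipschitz with $v(\gamma(t))-v(\gamma(t'))=\Lambda(t-t')$ for all $t,t'\in I$. Then $\gamma$ is a straight segment traversed at unit speed. If $I=\mathbb R$ and $\gamma(t)=\gamma(0)+te$, then $v(x)=v(\gamma(0))+\Lambda e\cdot(x-\gamma(0))$ for all $x\in\mathbb R^n$.

**Proof.** We have $\Lambda|t-t'|=|v(\gamma(t))-v(\gamma(t'))|\le\Lambda|\gamma(t)-\gamma(t')|\le\Lambda|t-t'|$, so $|\gamma(t)-\gamma(t')|=|t-t'|$. For $t<t'<t''$ this gives $|\gamma(t'')-\gamma(t)|=|\gamma(t'')-\gamma(t')|+|\gamma(t')-\gamma(t)|$. Equality in the triangle inequality puts $\gamma(t')$ on the segment $[\gamma(t),\gamma(t'')]$, at distance $t'-t$ from $\gamma(t)$. So $\gamma$ is straight with unit speed.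

Now let $I=\mathbb R$ and write $z=x-\gamma(0)$. As $t\to\infty$,
$$|z\pm te|-t=\frac{|z|^2\pm2t\,e\cdot z}{|z\pm te|+t}\longrightarrow \pm e\cdot z .$$
The Lipschitz bound from $\gamma(-t)$ gives $v(x)\le v(\gamma(0))-\Lambda t+\Lambda|z+te|\to v(\gamma(0))+\Lambda e\cdot z$, and the bound from $\gamma(t)$ gives $v(x)\ge v(\gamma(0))+\Lambda t-\Lambda|z-te|\to v(\gamma(0))+\Lambda e\cdot z$. $\square$

**Proof of Proposition 1.**

**Step 1: $u$ is $\Lambda$-Lipschitz.** This puts us in the setting of Lemma 2. If $x,y\in\Omega$ and the segment $[x,y]$ avoids $0$, the mean value theorem gives $|u(x)-u(y)|\le\Lambda|x-y|$. If $0\in[x,y]$, choose points $x_j\to x$ off the line through $x$ and $y$ (possible since $n\ge2$), apply the bound to $x_j,y$, and pass to the limit. So $u$ is $\Lambda$-Lipschitz on $\Omega$ and extends to a $\Lambda$-Lipschitz function on $\mathbb R^n$. Only $|Du|\le\Lambda$ was used here.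

**Step 2: the integral curves of $Du/|Du|$ are straight.** Put $T=Du/|Du|$, a $C^1$ unit vector field on $\Omega$, and let $X:(\alpha,\beta)\to\Omega$ be a maximal solution of $X'=T(X)$. Then $X$ is $1$-Lipschitz and $\frac{d}{dt}u(X(t))=Du\cdot T=\Lambda$. By Lemma 2, $X$ is straight.

**Step 3: the two alternatives.** If some maximal curve is defined on all of $\mathbb R$, Lemma 2 says that $u$ is linear. Otherwise every maximal curve has an end at a finite time. By ODE theory it leaves every compact subset of $\Omega$ there. Having unit speed, it also converges there, to a point outside $\Omega$, that is, to $0$. So every $x\in\Omega$ lies on a straight curve with an end at $0$, which means $Du(x)=\pm\Lambda x/|x|$. The sign is constant, because $Du$ is continuous and $\Omega$ is connected. Hence $u=c\pm\Lambda|x|$. $\square$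

In this case we knew that $|Du|^2$ is constant in all directions. What changes if we know only that its derivative vanishes in the single direction $Du$?

## 2. The equation $Du\cdot D|Du|^2=0$

The infinity Laplacian is
$$\Delta_\infty u=u_{x_i}u_{x_j}u_{x_ix_j}=\tfrac12\,Du\cdot D|Du|^2 ,$$
with summation over repeated indices.

**Definition (infinity harmonic).** Let $U\subset\mathbb R^n$ be open. A function $u\in C(U)$ is infinity harmonic in $U$ if it is a viscosity solution of $\Delta_\infty u=0$: whenever $\varphi$ is $C^2$ near $x_0\in U$, we have $\Delta_\infty\varphi(x_0)\ge0$ if $u-\varphi$ has a local maximum at $x_0$, and $\Delta_\infty\varphi(x_0)\le0$ if $u-\varphi$ has a local minimum at $x_0$.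

If $u\in C^2(U)$ is infinity harmonic, then $\varphi=u$ is an admissible test function from both sides, so $\Delta_\infty u=0$ pointwise. Conversely, a $C^2$ function with $\Delta_\infty u=0$ is a viscosity solution. At a local maximum of $u-\varphi$ we have $D\varphi=Du$ and $D^2\varphi\ge D^2u$, so $\Delta_\infty\varphi\ge\Delta_\infty u=0$, and similarly at a minimum. All our functions are $C^2$, so we work with the pointwise equation.

The problem comes from the paper "Asymptotic Behavior Of Infinity Harmonic Functions Near", http://www.math.columbia.edu/~savin/SWYnew2.1.pdf. It asks whether a uniformly Lipschitz function $u\in C(\mathbb R^n)$ that is infinity harmonic and $C^2$ in $\mathbb R^n\setminus\{0\}$ must be linear or a cone. The same paper constructs a uniformly Lipschitz function, infinity harmonic in $\mathbb R^n\setminus\{0\}$, that is neither linear nor a cone and is not $C^2$ there. So the $C^2$ hypothesis matters. The answer to the question is yes, and we shall prove the following.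

**Theorem A.** Let $n\ge2$ and let $u\in C^2(\mathbb R^n\setminus\{0\})$ be infinity harmonic in $\mathbb R^n\setminus\{0\}$ (no growth condition, no condition at $0$). Then on $\mathbb R^n\setminus\{0\}$ either $u=p\cdot x+c$ or $u=a+b|x|$.

If moreover $u\in C(\mathbb R^n)$, the formula holds at $0$ by continuity, which answers the question. Neither the Lipschitz bound nor continuity at $0$ is needed. The main tool is a local estimate.

**Theorem B.** Let $u\in C^2(B_R(x_0))$ be infinity harmonic with $Du\ne0$ in $B_R(x_0)$. Then $\big|D\log|Du|\big|(x_0)\le 7/R$.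

A by-product is the statement for functions without a singular point.

**Theorem C.** Every infinity harmonic $u\in C^2(\mathbb R^n)$, $n\ge2$, is affine.

Here are three computations by hand.

First, radial functions. If $u=f(|x|)$ with $f\in C^2(0,\infty)$, then $Du=f'\,x/|x|$ and $\Delta_\infty u=f'^2f''=\frac13(f'^3)'$. So $f'$ is constant and $u$ is a cone.

Second, functions in the plane that are homogeneous of degree one, $u=rf(\theta)$ with $f\in C^2$ of period $2\pi$. Here $Du=f e_r+f'e_\theta$ and $|Du|^2=f^2+f'^2$, so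
$$\Delta_\infty u=\tfrac12 f'\cdot\tfrac1r(f^2+f'^2)'=\tfrac1r f'^2(f+f'').$$
If $f$ is constant, $u$ is a cone. Otherwise take a component $(\alpha,\beta)$ of $\{f'\ne0\}$; it is not the whole circle because $f$ has a maximum. There $f''=-f$, so $f=A\cos(\theta-\theta_0)$ with $A\ne0$, and the component lies between consecutive zeros of $\sin(\theta-\theta_0)$, so its length is $\pi$. At $\beta$ we have $f'(\beta)=0$ and, by continuity, $f''(\beta)=-f(\beta)=\pm A\ne0$. So $f'\neq0$ just to the right of $\beta$. On the component starting at $\beta$, $f$ solves $f''=-f$ with the same data at $\beta$, so $f=A\cos(\theta-\theta_0)$ there too, and this component again has length $\pi$. The two components cover the circle, and $u=Ar\cos(\theta-\theta_0)$ is linear.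

Third, the polar angle $u=\theta$, defined in any ball of the plane that avoids $0$. Here $Du=e_\theta/r$ and $|Du|=1/r$, so $Du\cdot D|Du|^2=0$. This function is infinity harmonic and smooth, $|Du|$ is not constant, and the integral curves of $Du$ are circular arcs. So Proposition 1 has no local version under the equation alone. The angle does not contradict Theorem A, since it is not a single-valued function on $\mathbb R^2\setminus\{0\}$. For a ball of radius $R$ with center $x_0$, $|x_0|=R$, we get $|D\log|Du||(x_0)=1/R$. So the power of $R$ in Theorem B is right, and the constant there cannot be smaller than $1$.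

## 3. Trajectories and their curvature

Let $u\in C^2(U)$ be infinity harmonic. On $\{Du\neq0\}$ put
$$s=|Du|,\quad T=\frac{Du}s,\quad w=\log s,\quad K=Dw,\quad P=|K|^2,\quad B=DT,\ \ B_{ij}=\partial_jT_i .$$
Here $T,s,w$ are $C^1$, while $K$ and $B$ are only continuous. From $D(s^2)=2D^2u\,Du$ we get $Ds=D^2u\,T$, and the equation says
$$T\cdot Ds=0,\qquad T\cdot K=0. \tag{1}$$
Since $\partial_jT_i=\frac{u_{ij}}s-T_iK_j$, we have $B=\frac{D^2u}s-T\otimes K$. Applying this to $T$, and then using the symmetry of $D^2u$,
$$BT=\frac{Ds}s-T(K\cdot T)=K,\qquad Bv-B^Tv=-T(K\cdot v)+K(T\cdot v). \tag{2}$$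

Let $\Phi_\sigma$ be the local flow of the $C^1$ field $T$; it is $C^1$. The curves $X(t)=\Phi_t(x)$ are called trajectories. By (1) and (2) they are $C^2$, parametrized by arclength, and
$$X'=T,\qquad X''=BT=K,\qquad s(X(t))\equiv s(x),\qquad \tfrac{d}{dt}u(X(t))=s(x), \tag{3}$$
with $T,K$ evaluated at $X(t)$. So $K=D\log|Du|$ is the curvature vector of the trajectory. If $K\equiv 0$, then $s$ is locally constant and we are back in the situation of Section 1.

How does $K$ change along a trajectory? Let $A_\sigma=D\Phi_\sigma(x)$, and let a subscript $\sigma$ on $K,B,T$ (and on $g$ below) denote evaluation at $\Phi_\sigma(x)$. The variational equation reads $A_\sigma'=B_\sigma A_\sigma$, $A_0=I$. Differentiating the identity $w\circ\Phi_\sigma=w$ in $x$ gives $A_\sigma^TK_\sigma=K$, so $K_\sigma=A_\sigma^{-T}K$. The right side is $C^1$ in $\sigma$, with $(A_\sigma^{-T})'=-A_\sigma^{-T}(B_\sigma A_\sigma)^TA_\sigma^{-T}=-B_\sigma^TA_\sigma^{-T}$. Hence, although $K$ is only continuous in $x$, it is $C^1$ along trajectories: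
$$\tfrac{d}{d\sigma}K_\sigma=-g_\sigma,\qquad g:=B^TK. \tag{4}$$
By (2), $T\cdot g=BT\cdot K=P$, so
$$|g|\ge P. \tag{5}$$
Also (2) with $v=K$ and (1) give $BK=g-PT$, hence
$$g\cdot BK=|g|^2-P\,T\cdot g=|g|^2-P^2 . \tag{6}$$

For the angle, $T=e_\theta$ and $B=-\frac1r e_r\otimes e_\theta$. So $K=BT=-e_r/r$, which is the curvature vector of a circle of radius $r$ and also equals $D\log(1/r)$. Further $P=r^{-2}$, $g=B^TK=r^{-2}e_\theta$, and $BK=0=g-PT$. Here (5) is an equality.

## 4. Nonconstant solutions have no critical points

The quantities of Section 3 need $Du\ne0$. We show first that this costs nothing.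

**Lemma 3.** Let $U$ be connected and $u\in C^2(U)$ infinity harmonic. If $u$ is not constant, then $Du\ne0$ in $U$.

**Proof.** The plan is a Hopf-type barrier: near a boundary point of the critical set, $|Du|^2$ would have to grow at least linearly, but it can grow at most quadratically.

**Step 1: a touching ball.** Let $Z=\{Du=0\}$, relatively closed in $U$, and suppose $\emptyset\neq Z\ne U$. Since $U$ is connected, there is $z_0\in U\cap\partial Z$. Choose $d>0$ with $\overline{B_d(z_0)}\subset U$, a point $y\in B_{d/3}(z_0)\setminus Z$, and $r=\operatorname{dist}(y,Z)\le|y-z_0|<d/3$. Then $r>0$, $\overline{B_r(y)}\subset B_d(z_0)\subset U$, $B_r(y)\cap Z=\emptyset$, and the distance is attained at some $x_0\in\partial B_r(y)\cap Z$.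

**Step 2: the barrier.** Let $f=|Du|^2\in C^1(U)$, $\alpha=4/r^2$ and $h(x)=e^{-\alpha|x-y|^2}-e^{-\alpha r^2}$. As $f>0$ on the compact set $\partial B_{r/2}(y)$, we can fix $\varepsilon>0$ with $f\ge\varepsilon h$ there. On $\partial B_r(y)$, $h=0\le f$. We claim that $f\ge\varepsilon h$ in $A=\{r/2<|x-y|<r\}$.

Otherwise $f-\varepsilon h$ has a negative minimum over $\overline A$ at some $z\in A$, where $f(z)>0$ and $Df(z)=\varepsilon Dh(z)$. Let $X$ be the trajectory with $X(0)=z$. Since $f$ is constant along $X$, the $C^2$ function $h(X(t))$ has a local maximum at $t=0$. By (3), at $z$,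
$$T\cdot Dh=0,\qquad D^2h(T,T)+Dh\cdot K\le0 .$$
Write $\rho=|z-y|$. We have $Dh=-2\alpha(z-y)e^{-\alpha\rho^2}$, so $T\perp z-y$ and $D^2h(T,T)=-2\alpha e^{-\alpha\rho^2}$. Moreover $w=\frac12\log f$ gives $K=\frac{Df}{2f}=\frac{\varepsilon Dh}{2f}$. The second relation becomes
$$-2\alpha e^{-\alpha\rho^2}+\frac{\varepsilon}{2f(z)}\,4\alpha^2\rho^2e^{-2\alpha\rho^2}\le0,$$
that is, $\varepsilon\alpha\rho^2e^{-\alpha\rho^2}\le f(z)<\varepsilon h(z)<\varepsilon e^{-\alpha\rho^2}$. So $\alpha\rho^2<1$, which contradicts $\rho>r/2$.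

**Step 3: linear against quadratic growth.** Let $\nu$ be the inner normal to $\partial B_r(y)$ at $x_0$. For small $\delta>0$,
$$f(x_0+\delta\nu)\ge\varepsilon\big(e^{-\alpha(r-\delta)^2}-e^{-\alpha r^2}\big)\ge c\,\delta$$
with some $c>0$, because the $\delta$-derivative of the bracket at $0$ is $2\alpha re^{-\alpha r^2}>0$. But $Du$ is $C^1$ and $Du(x_0)=0$, so $f\le C|x-x_0|^2$ near $x_0$, a contradiction. Hence $Z=\emptyset$ or $Z=U$, and in the latter case $u$ is constant. $\square$

## 5. The inequality for $|K|^2$, granted a third derivative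

To bound $P=|K|^2$, one naturally differentiates it twice along the trajectories and looks for an inequality that forces $P$ to be small in the middle of a large ball. Suppose for this section that $u\in C^3$. Write a subscript $t$ for the derivative along trajectories. Then $K$ and $B$ are $C^1$, and differentiating $K_i=T_j\partial_jT_i$ gives
$$\partial_lK_i=\partial_lT_j\,\partial_jT_i+T_j\partial_j\partial_lT_i,\qquad\text{i.e.}\qquad B_t=DK-B^2 .$$
From (4), $K_t=-B^TK$ and $K_{tt}=-B_t^TK+B^TB^TK$. Therefore
$$K\cdot K_{tt}=-K\cdot B_tK+K\cdot B^2K=-K\cdot DK\,K+2K\cdot B^2K=-\tfrac12DP\cdot K+2\,g\cdot BK ,$$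
and by (6) and then (5),
$$P_{tt}=2|K_t|^2+2K\cdot K_{tt}=6|g|^2-4P^2-DP\cdot K\ \ge\ 2P^2-DP\cdot K. \tag{7}$$
For the angle both sides vanish: $P=r^{-2}$ is constant on circles, $DP\cdot K=(-2r^{-3})(-r^{-1})=2r^{-4}=2P^2$.

Inequality (7) is what we want. At an interior maximum of a cutoff times $P$, the term $2P^2$ is quadratic in $P$ and beats the terms produced by the cutoff. The argument breaks at one precise point: our $u$ is only $C^2$. Then $K$ and $B$ are merely continuous, and $B_t$, $DK$ and $DP$ do not exist. By (4) we have one derivative of $K$ along the flow, but (7) uses two, and it uses the derivative of $P$ in the direction $K$, which is transverse to the flow. Nothing in the hypotheses supplies these.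

So $K$ has to be smoothed, in a way that respects the identity $w\circ\Phi_\sigma=w$ behind (4). The idea is to average $K$ only along the flow. Along a trajectory this produces as many derivatives as we like. It also produces a derivative in $x$, because $K_\sigma=\frac{d}{d\sigma}T_\sigma$: after an integration by parts the average involves only $T$, and $T$ is $C^1$ in all directions. The price is a factor $1/\tau$, where $\tau$ is the length of averaging. In the combination that appears in (7) the terms of order $1/\tau$ cancel.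

## 6. Averaging the curvature along the flow

We now prove Theorem B. Let $x_0=0$ and assume $P(0)>0$; otherwise there is nothing to prove.

**Step 1: the averaged curvature $k$.** Here we construct a $C^1$ replacement for $K$. Fix $R'<R$, $N=\overline{B_{R'}}$ and $\sigma_0=(R-R')/2$. Trajectories have unit speed, so for $x$ in the neighborhood $\{|x|<R'+\sigma_0\}$ of $N$ and $|\sigma|\le\sigma_0$ the point $\Phi_\sigma(x)$ is defined and lies in $B_R$. Let $\varphi_1\ge0$ be smooth, even, supported in $[-1,1]$, with $\int\varphi_1=1$, and set $\varphi(\sigma)=\tau^{-1}\varphi_1(\sigma/\tau)$ with $0<\tau<\sigma_0/2$. Define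
$$k(x)=\int\varphi(\sigma)K_\sigma\,d\sigma=-\int\varphi'(\sigma)T_\sigma\,d\sigma,\qquad Q=|k|^2 .$$
The two forms agree because $\frac{d}{d\sigma}T(\Phi_\sigma x)=B_\sigma T_\sigma=K_\sigma$. The $x$-derivative of $T_\sigma=T(\Phi_\sigma x)$ is $B_\sigma A_\sigma$, which is continuous in $(\sigma,x)$. So the second form shows that $k$ is $C^1$, with
$$Dk[v]=-\int\varphi'B_\sigma A_\sigma v\,d\sigma,\qquad \tfrac12DQ\cdot k=k\cdot Dk[k]=-\int\varphi'\,k\cdot B_\sigma A_\sigma k\,d\sigma. \tag{8}$$

**Step 2: derivatives of $k$ along trajectories.** For $x\in B_{R'}$ and small $|t|$, a shift of variable gives $k(\Phi_tx)=\int\varphi(\sigma-t)K_\sigma\,d\sigma$, which is smooth in $t$. Let $k_t,k_{tt},Q_t,Q_{tt}$ denote $t$-derivatives at $t=0$. Integrating by parts with (4),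
$$k_t=-\int\varphi'K_\sigma\,d\sigma=-\int\varphi\,g_\sigma\,d\sigma,\qquad k_{tt}=\int\varphi''K_\sigma\,d\sigma=\int\varphi'g_\sigma\,d\sigma ,$$
and, since $k\cdot g_\sigma=k\cdot B_\sigma^TK_\sigma=K_\sigma\cdot B_\sigma k$,
$$k\cdot k_{tt}=\int\varphi'\,K_\sigma\cdot B_\sigma k\,d\sigma. \tag{9}$$

**Step 3: first-order expansions.** They will show what survives as $\tau\to0$. Symbols $o(1),o(\tau)$ refer to $\tau\to0$, uniformly in $x\in N$ and $|\sigma|\le\tau$; $K,B,g,P,T$ without subscript are evaluated at $x$. On the compact set $\{|\sigma|\le\sigma_0,\ x\in N\}$ the functions $K_\sigma,B_\sigma,g_\sigma,A_\sigma$ of $(\sigma,x)$ are uniformly continuous and bounded. So $B_\sigma=B+o(1)$ and $g_\sigma=g+o(1)$. From $K_\sigma=K-\int_0^\sigma g_\rho\,d\rho$ we get $K_\sigma=K-\sigma g+o(\tau)$. Integrating against $\varphi$, which is even so that $\int\varphi\,\sigma\,d\sigma=0$, we get $k=K+o(\tau)$, and hence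
$$K_\sigma=k-\sigma g+o(\tau).$$
From $A_\sigma=I+\int_0^\sigma B_\rho A_\rho\,d\rho$ we get $A_\sigma k=k+\sigma Bk+o(\tau)$.

**Step 4: the differential inequality for $Q$.** We now obtain (7) up to $o(1)$. By (8) and (9),
$$k\cdot k_{tt}=-\tfrac12DQ\cdot k+\int\varphi'\big[K_\sigma\cdot B_\sigma k-k\cdot B_\sigma A_\sigma k\big]\,d\sigma .$$
Adding and subtracting $k\cdot B_\sigma k$, and using Step 3, the bracket equals
$$(K_\sigma-k)\cdot B_\sigma k-k\cdot B_\sigma(A_\sigma k-k)=-\sigma\,g\cdot BK-\sigma\,K\cdot B^2K+o(\tau).$$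
Since $K\cdot B^2K=B^TK\cdot BK=g\cdot BK$, this is $-2\sigma(|g|^2-P^2)+o(\tau)$ by (6). The contributions of order zero in $\sigma$ have canceled. This is what we need, since $\int|\varphi'|\,d\sigma\le C/\tau$ turns the error $o(\tau)$ into $o(1)$, while $\int\varphi'(\sigma)(-\sigma)\,d\sigma=\int\varphi\,d\sigma=1$. Therefore
$$k\cdot k_{tt}=-\tfrac12DQ\cdot k+2(|g|^2-P^2)+o(1).$$
Also $k_t=-g+o(1)$, so $|k_t|^2=|g|^2+o(1)$. With $Q_{tt}=2|k_t|^2+2k\cdot k_{tt}$, (5), and $P=Q+o(1)$, we obtain on $B_{R'}$
$$Q_{tt}=6|g|^2-4P^2-DQ\cdot k+o(1)\ \ge\ 2Q^2-DQ\cdot k+o(1). \tag{10}$$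

**Step 5: maximum principle with a cutoff.** This turns (10) into a bound. Let $\zeta=1-|x|^2/R'^2$, $\eta=\zeta^2$ and $M_\tau=\max_N\eta Q$. Then $M_\tau\ge Q(0)\to P(0)>0$. Since $\eta=0$ on $\partial N$, for small $\tau$ the maximum is attained at some $x_\tau\in B_{R'}$, and $Q(x_\tau)\ge M_\tau\ge\frac12P(0)$ because $\eta\le1$. All quantities below are taken at $x_\tau$.

As $\eta Q$ is $C^1$, $DQ=-Q\,D\eta/\eta$. With $\eta_T=D\eta\cdot T$ this gives $Q_t=-Q\eta_T/\eta$. The function $t\mapsto(\eta Q)(\Phi_tx_\tau)$ is $C^2$, because $Q(\Phi_tx_\tau)$ is smooth in $t$ and $\Phi_tx_\tau$ is $C^2$ in $t$. It has a maximum at $t=0$. By (3) the second derivative of $\eta$ along the trajectory is $D^2\eta(T,T)+D\eta\cdot K$, so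
$$0\ge\eta Q_{tt}+2\eta_TQ_t+Q\big(D^2\eta(T,T)+D\eta\cdot K\big).$$
Insert (10), in which $-\eta\,DQ\cdot k=Q\,D\eta\cdot k$, and $K=k+o(1)$:
$$0\ge2\eta Q^2+2Q\,D\eta\cdot k-\frac{2Q\eta_T^2}{\eta}+Q\,D^2\eta(T,T)+(1+Q)\,o(1).$$
Divide by $Q\ge\frac12P(0)$ and use $|k|=\sqrt Q$:
$$2\eta Q\le2|D\eta|\sqrt Q+\frac{2\eta_T^2}\eta-D^2\eta(T,T)+o(1).$$
Now $|D\eta|=4\zeta|x|/R'^2\le4\zeta/R'=4\sqrt\eta/R'$, hence $\eta_T^2/\eta\le16/R'^2$. Also $D^2\eta=2D\zeta\otimes D\zeta-4\zeta R'^{-2}I$, hence $-D^2\eta(T,T)\le4/R'^2$. So
$$2\eta Q\le\frac{8\sqrt{\eta Q}}{R'}+\frac{32}{R'^2}+\frac4{R'^2}+o(1).$$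
As $\eta Q=M_\tau$ at $x_\tau$, the number $y_\tau=R'\sqrt{M_\tau}$ satisfies $2y_\tau^2-8y_\tau-36\le o(1)$. Letting $\tau\to0$ and using $M_\tau\ge Q(0)\to P(0)$,
$$R'\sqrt{P(0)}\le\frac{8+\sqrt{352}}4<7 .$$
Let $R'\uparrow R$. This proves Theorem B. $\square$

## 7. Entire solutions, and the obstacle in the punctured space

**Proof of Theorem C.** Let $u\in C^2(\mathbb R^n)$ be infinity harmonic and nonconstant. By Lemma 3, $Du\neq0$ everywhere. Theorem B in $B_R(x)$ with $R\to\infty$ gives $K\equiv0$, so $s\equiv\Lambda>0$ and $u$ is $\Lambda$-Lipschitz. Trajectories have unit speed, so in $\mathbb R^n$ they exist for all times. Lemma 2 with (3) shows that $u$ is affine. $\square$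

The same argument in $\Omega=\mathbb R^n\setminus\{0\}$ fails at one point: a ball $B_R(x)\subset\Omega$ has $R\le|x|$, so we cannot let $R\to\infty$. From now on let $u\in C^2(\Omega)$ be infinity harmonic and nonconstant. Lemma 3 gives $s>0$ in $\Omega$, and all we get from Theorem B is
$$|Dw(x)|\le7/|x|\qquad(x\in\Omega). \tag{11}$$
This is invariant under scaling and does not give $K=0$. It does say that $s$ is comparable with a constant on each sphere. Let $S_r=\partial B_r(0)$, $M(r)=\max_{S_r}s$, $m(r)=\min_{S_r}s$. Joining points of $S_r$ by great-circle arcs, of length at most $\pi r$,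
$$M(r)\le C_0\,m(r),\qquad C_0=e^{7\pi}. \tag{12}$$
We combine this with the fact that $s$ is constant along trajectories, which connect different spheres. By Proposition 1 it would be enough to show that $s$ is constant.

## 8. The two ends of a trajectory

Let $X:(\alpha,\beta)\to\Omega$ be a maximal trajectory with $X(0)=x$. As $t\to\beta$, $X$ leaves every compact subset of $\Omega$. If $\beta<\infty$ this is ODE theory. If $\beta=\infty$ it holds because $u(X(t))=u(x)+s(x)t\to\infty$, while $u$ is bounded on compact sets. So for each $\varepsilon\in(0,1)$ we have $|X(t)|\notin[\varepsilon,1/\varepsilon]$ for $t$ near $\beta$, and by continuity either $X\to0$ or $|X|\to\infty$. The same holds as $t\to\alpha$.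

**Definition (ends).** An end of a maximal trajectory is a $0$-end if $X\to0$ there, and an $\infty$-end if $|X|\to\infty$ there.

By the intermediate value theorem, a trajectory through $x$ with an $\infty$-end meets every $S_r$ with $r\ge|x|$, and one with a $0$-end meets every $S_r$ with $0<r\le|x|$. Since the speed is $1$, an $\infty$-end has infinite length.

**Step 1: $s$ is bounded.** This makes $u$ Lipschitz without any hypothesis. On $\{|x|\ge1\}$: if every trajectory starting in $\{|y|>1\}$ meets $S_1$, then $s\le M(1)$ there, because $s$ is constant along trajectories. If the trajectory of some $y$ with $|y|>1$ does not meet $S_1$, it stays in $\{|x|>1\}$, so it has $\infty$-ends and meets $S_r$ for every $r\ge|y|$. Thus $m(r)\le s(y)$, and $M(r)\le C_0s(y)$ for $r\ge|y|$ by (12). On $1\le|x|\le|y|$, $s$ is bounded by compactness.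

On $\{0<|x|\le1\}$ we argue in the same way. If every trajectory starting in $\{0<|y|<1\}$ meets $S_1$, then $s\le M(1)$. Otherwise the trajectory of some such $y$ stays in $\{0<|x|<1\}$, has $0$-ends, and meets every $S_r$ with $r\le|y|$. Then $M(r)\le C_0s(y)$ for these $r$, and $s$ is bounded on $|y|\le|x|\le1$.

Hence $\Lambda:=\sup_\Omega s\in(0,\infty)$. By Step 1 of the proof of Proposition 1, $u$ extends to a $\Lambda$-Lipschitz function on $\mathbb R^n$. Subtracting a constant, we normalize $u(0)=0$.

**Step 2: every trajectory reaches infinity.** We show that two $0$-ends are impossible. Along a trajectory $u$ increases at the constant rate $s>0$. If both ends were $0$-ends, $u$ would increase strictly while tending to $u(0)=0$ at both ends. Therefore: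
$$\text{every trajectory has at least one } \infty\text{-end, hence meets } S_r \text{ for all large } r. \tag{13}$$
Moreover a $0$-end has finite length, since $u$ is bounded near $0$ and changes at the rate $s>0$.

**Step 3: trajectories that run into $0$.** Let $H^+$ (resp. $H^-$) be the set of points whose forward (resp. backward) end is a $0$-end. If $x\in H^+$ and $\ell$ is the length of the forward part of its trajectory, then $\ell\ge|x|$ and $0-u(x)=s(x)\ell$. So
$$x\in H^+\quad\Longrightarrow\quad -u(x)\ge s(x)|x|. \tag{14}$$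
Put
$$a=\sup_{\Omega\setminus H^+}s,\qquad a'=\sup_{\Omega\setminus H^-}s\qquad(\sup\emptyset=0),$$
so that $0\le a,a'\le\Lambda$.

For $u=-|x|$, where $T=-x/|x|$, every trajectory comes from infinity and ends at $0$. So $H^+=\Omega$, $H^-=\emptyset$, $\Lambda=1$, $a=0$, $a'=1$. For $u=x_1$, the set $H^+$ is the negative and $H^-$ the positive half of the $x_1$-axis, and $a=a'=1=\Lambda$. The proof of Theorem A follows these examples: $a<\Lambda$ will lead to the cone $-\Lambda|x|$, $a'<\Lambda$ to the cone $\Lambda|x|$, and $a=a'=\Lambda$ to constant $s$.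

## 9. All fast trajectories end at the origin: the case $a<\Lambda$

We assume $a<\Lambda$ and show $u=-\Lambda|x|$. Let $b=-u/|x|$ on $\Omega$, so $|b|\le\Lambda$; we must show $b\equiv\Lambda$.

**Step 1: $|Du|$ is controlled by $b$.** If $s(x)>a$, then $x\in H^+$ and $b(x)\ge s(x)$ by (14). If $s(x)\le a<b(x)$, then $s(x)\le b(x)$ trivially. Hence
$$|Du|=s\le b\qquad\text{on }\{b>a\}. \tag{15}$$

**Step 2: one ray on which $b=\Lambda$.** This gives a starting point. Choose $y_k$ with $s(y_k)\to\Lambda$ and $s(y_k)>a$. Then $y_k\in H^+$, and by (13) its trajectory runs from $\infty$ to $0$, so it meets $S_1$ at a point where $s=s(y_k)$. By compactness there is $\omega\in S_1$ with $s(\omega)=\Lambda>a$, and so $\omega\in H^+$. By Lemma 2 its trajectory is straight; it comes from $\infty$ and tends to $0$. So it is $\{t\omega:t>0\}$, traversed toward $0$ with $u$ increasing to $0$ at rate $\Lambda$. Thus $u(t\omega)=-\Lambda t$, that is, $b(t\omega)=\Lambda$ for all $t>0$.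

**Step 3: monotonicity along rays.** Write $b=b(r,\theta)$ with $\theta\in S^{n-1}$. As $u=-rb$,
$$|Du|^2=(b+rb_r)^2+|\nabla_\theta b|^2 .$$
In particular $|\nabla_\theta b|\le\Lambda$. On $\{b>a\}$ we have $b>0$, and (15) gives $2b\,rb_r+r^2b_r^2+|\nabla_\theta b|^2\le0$. Hence
$$b_r\le0,\qquad|\nabla_\theta b|^2\le-2b\,rb_r\le2\Lambda(-rb_r)\qquad\text{on }\{b>a\}. \tag{16}$$
Consequently, if $b(r_0,\theta)>a$, then $b(\cdot,\theta)$ is nonincreasing and $>a$ on $(0,r_0]$. To see this, let $r_1\ge0$ be the infimum of the $\rho\in(0,r_0]$ with $b(\cdot,\theta)>a$ on $[\rho,r_0]$. By (16), $b(\cdot,\theta)$ is nonincreasing on $(r_1,r_0]$, so $b\ge b(r_0,\theta)$ there. If $r_1>0$, continuity gives $b(r_1,\theta)\ge b(r_0,\theta)>a$. So $b(\cdot,\theta)>a$ also slightly to the left of $r_1$, contradicting the choice of $r_1$.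

**Step 4: the profile at infinity.** The functions $b(r,\cdot)$ are bounded by $\Lambda$ and $\Lambda$-Lipschitz on $S^{n-1}$ for the geodesic distance. By Arzelà–Ascoli choose $R_k\to\infty$ with $b(R_k,\cdot)\to\mathcal B$ uniformly, $\mathcal B$ continuous. If $\mathcal B(\theta)>a$, then $b(R_k,\theta)>a$ for all large $k$, so by Step 3 $b(\cdot,\theta)$ is $>a$ and nonincreasing on all of $(0,\infty)$, and
$$b(r,\theta)\downarrow\mathcal B(\theta)\ \ (r\to\infty),\qquad b(r,\theta)\ge\mathcal B(\theta)\ \text{ for all }r>0. \tag{17}$$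

**Step 5: $\mathcal B$ is locally constant on $\{\mathcal B>a\}$.** Here the gain in (16) is integrated. Let $G$ be a closed geodesic ball of positive radius (less than $\pi$) in the open set $\{\mathcal B>a\}$. On $(0,\infty)\times G$ we have $b>a$, so by (16), for every $L>1$,
$$\int_1^L\Big(\int_G|\nabla_\theta b|^2\,d\theta\Big)\frac{dr}r\le2\Lambda\int_G\big(b(1,\theta)-b(L,\theta)\big)\,d\theta\le4\Lambda^2|G| .$$
Since $\int_1^\infty dr/r=\infty$, the inner integral cannot stay bounded away from $0$ for large $r$. So there are $r_j\to\infty$ with $\nabla_\theta b(r_j,\cdot)\to0$ in $L^2(G)$. For any smooth tangential vector field $V$ with compact support in the interior of $G$, dominated convergence and (17) give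
$$\int_G\mathcal B\,\operatorname{div}V\,d\theta=\lim_j\int_Gb(r_j,\cdot)\operatorname{div}V\,d\theta=-\lim_j\int_G\nabla_\theta b(r_j,\cdot)\cdot V\,d\theta=0 .$$
So the continuous function $\mathcal B$ has zero distributional gradient in the interior of $G$, which is connected, and $\mathcal B$ is constant there.

**Step 6: conclusion by connectedness.** The set $\{\mathcal B=\Lambda\}\subset S^{n-1}$ is closed. It is open, because it lies in $\{\mathcal B>a\}$, where $\mathcal B$ is locally constant. It contains $\omega$, by Step 2. As $S^{n-1}$ is connected, $\mathcal B\equiv\Lambda$. By (17), $b\ge\Lambda$ everywhere, hence $b\equiv\Lambda$ and $u=-\Lambda|x|$.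

**Step 7: the case $a'<\Lambda$.** We reduce it to the case just treated. Replacing $u$ by $-u$ keeps the equation, $s$ and $\Lambda$, reverses the trajectories, and interchanges $H^+$ with $H^-$ and $a$ with $a'$. So if $a'<\Lambda$, Steps 1–6 applied to $-u$ give $u=\Lambda|x|$.

## 10. Fast trajectories going to infinity in both time directions: the case $a=a'=\Lambda$

Now there are points with $s$ close to $\Lambda$ whose forward trajectory goes to infinity, and others whose backward trajectory does. No single trajectory need be defined for all times with $s=\Lambda$, so Lemma 2 does not apply to $u$ directly. We apply it to a limit of rescalings of $u$, in which a forward half and a backward half are joined. Uniform convergence alone would give no information about $|Du|$; the bound (11) brings the information back to $u$.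

**Step 1: a linear blow-down.** Choose $y_k\notin H^+$ and $z_k\notin H^-$ with $s(y_k)\to\Lambda$ and $s(z_k)\to\Lambda$, and numbers $R_k\ge k(1+|y_k|+|z_k|)$. Put $u_k(x)=u(R_kx)/R_k$, which is $\Lambda$-Lipschitz with $u_k(0)=0$. The forward end of the trajectory $Y_k$ of $y_k$ is an $\infty$-end, so $Y_k$ exists for all $t\ge0$. Likewise the trajectory $Z_k$ of $z_k$ exists for all $t\le0$. Let
$$\gamma_k(t)=Y_k(R_kt)/R_k\ \ (t\ge0),\qquad\tilde\gamma_k(t)=Z_k(R_kt)/R_k\ \ (t\le0).$$
These curves are $1$-Lipschitz, $\gamma_k(0)=y_k/R_k\to0$, $\tilde\gamma_k(0)=z_k/R_k\to0$, and by (3)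
$$u_k(\gamma_k(t))=\frac{u(y_k)}{R_k}+s(y_k)t,\qquad u_k(\tilde\gamma_k(t))=\frac{u(z_k)}{R_k}+s(z_k)t ,$$
where $|u(y_k)|+|u(z_k)|\le\Lambda(|y_k|+|z_k|)\le\Lambda R_k/k$. By Arzelà–Ascoli, along a subsequence, $u_k\to v$ locally uniformly with $v$ $\Lambda$-Lipschitz. The curves $\gamma_k$, $\tilde\gamma_k$ converge locally uniformly to the two halves of a curve $\gamma:\mathbb R\to\mathbb R^n$ with $\gamma(0)=0$. It is $1$-Lipschitz, since each half is and the halves meet at $t=0$. In the limit $v(\gamma(t))=\Lambda t$ for all $t\in\mathbb R$. Lemma 2 gives $v(x)=\Lambda e\cdot x$ with $|e|=1$.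

**Step 2: $m(R_k)\to\Lambda$ along this subsequence.** Here we pass from the functions $u_k$ to their gradients. Let $s_k(x)=s(R_kx)=|Du_k(x)|$. By (11), $|D\log s_k(y)|=R_k|Dw(R_ky)|\le7/|y|$. Let $|x|=1$ and $0<\varepsilon<\frac12$. On $\overline{B_\varepsilon(x)}$ we have $|y|\ge\frac12$, so $|D\log s_k|\le14$ and $s_k\le e^{14\varepsilon}s_k(x)$ there. Integrating $Du_k$ over the segment from $x$ to $x+\varepsilon e$,
$$\varepsilon e^{14\varepsilon}s_k(x)\ge u_k(x+\varepsilon e)-u_k(x)\ge\Lambda\varepsilon-2\sup_{B_2}|u_k-v| .$$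
Take the minimum over $|x|=1$, where $\min_{|x|=1}s_k=m(R_k)$, and let $k\to\infty$: $\liminf_km(R_k)\ge\Lambda e^{-14\varepsilon}$. As $\varepsilon>0$ is arbitrary and $m(R_k)\le\Lambda$, we get $m(R_k)\to\Lambda$.

**Step 3: $s$ is constant.** By (13), the trajectory of any $x\in\Omega$ meets $S_{R_k}$ for all large $k$, and $s$ is constant along it. So $s(x)\ge m(R_k)\to\Lambda$. Hence $s\equiv\Lambda$ in $\Omega$.

**Step 4: end of the proof of Theorem A.** Now $|Du|\equiv\Lambda$, and Proposition 1 says that $u$ is linear or a cone. If $a<\Lambda$ or $a'<\Lambda$, Section 9 gave $u=\mp\Lambda|x|$. A constant $u$ is linear. Undoing the normalization $u(0)=0$ adds a constant, which keeps both classes. So in all cases $u$ is linear or a cone on $\mathbb R^n\setminus\{0\}$. $\blacksquare$
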